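\title{The group of residue class-wise affine permutations of $\mathbb{Z}$ is generated by involutions}

\begin{abstract}
A permutation of $\mathbb{Z}$ is residue class-wise affine if it is affine on every residue class modulo some $m$, and it is tame if one bound on $m$ serves for all of its powers. We show that the group $G$ of these permutations is generated by its tame elements, and in fact by two explicit kinds of involutions, class transpositions and class reflections. The proof is elementary. It turns the question into one about finite partitions of $\mathbb{Z}$ into residue classes and exploits the two ways of cutting a class into $2k$ subclasses. We also determine the abelianizations of $G$ and of its subgroup $G^+$ of elements with positive slopes, show that both commutator subgroups are simple, and prove that every element of $G$ is a product of at most $7$ elements of finite order and of at most $9$ involutions.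
\end{abstract}

\section{Introduction}

For integers $m\ge 1$ and $0\le r<m$ let $r(m)=r+m\mathbb{Z}$. A mapping $f\colon\mathbb{Z}\to\mathbb{Z}$ is \emph{residue class-wise affine}, or \emph{rcwa}, if there is a positive integer $m$ such that on each residue class $r(m)$ it has the form $n\mapsto(an+b)/c$ with integers $a,b,c$, $c>0$, which may depend on the class. The smallest such $m$ is the \emph{modulus} $\operatorname{mod}(f)$. The bijective rcwa mappings form a group $G=\mathrm{RCWA}(\mathbb{Z})$ under composition. An element $\sigma\in G$ is \emph{tame} if the set $\{\operatorname{mod}(\sigma^k):k\in\mathbb{Z}\}$ is bounded, and \emph{wild} otherwise.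

The modulus measures how finely $\mathbb{Z}$ must be cut before a mapping looks affine, and tameness says that iteration does not force ever finer cuts. Elements of finite order are tame, since they have finitely many powers, and so is $n\mapsto n+1$, whose powers all have modulus $1$. A wild element is
\begin{equation}\label{eq:wild}
\sigma_0(n)=\begin{cases}2n & \text{if } n\in 0(2),\\ (n+1)/2 & \text{if } n\in 1(4),\\ n-1 & \text{if } n\in 3(4).\end{cases}
\end{equation}
It is a bijection because it maps $0(2)$, $1(4)$, $3(4)$ onto $0(4)$, $1(2)$, $2(4)$, and these three classes partition $\mathbb{Z}$. For $k\ge1$ the power $\sigma_0^{-k}$ is $n\mapsto n/2^k$ on $0(2^{k+1})$. If $m=\operatorname{mod}(\sigma_0^{-k})$, then $\sigma_0^{-k}$ is affine on $0(m)$ and agrees with $n/2^k$ on $0(2^{k+1}m)$, hence on all of $0(m)$. So $m/2^k$ is an integer, and the moduli are unbounded. The tame elements are the ones whose powers are easy to describe, and it is natural to ask whether they suffice to build all others. The following question comes from \cite{rcwa}.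

\begin{quote}
\emph{Is $\mathrm{RCWA}(\mathbb{Z})$ generated by its tame elements?}
\end{quote}

The answer is yes, and very simple tame elements suffice. Each of the following permutations of $\mathbb{Z}$ is the identity outside the classes named, and $j$ runs over $\mathbb{Z}$.
\begin{itemize}
\item The \emph{class transposition} $\tau_{A,B}$, for disjoint classes $A=r(m)$ and $B=s(k)$, interchanges $r+jm$ and $s+jk$.
\item The \emph{class reflection} $\varsigma_A$, for $A=r(m)$, maps $r+jm$ to $r-jm$.
\item The \emph{class shift} $\nu_A$, for $A=r(m)$, maps $r+jm$ to $r+(j+1)m$.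
\end{itemize}
All three are tame: the first two are involutions, and every power of $\nu_{r(m)}$ is affine on every class modulo $m$. Let $G^+=\mathrm{RCWA}^+(\mathbb{Z})$ be the subgroup of those elements of $G$ whose affine parts all have positive slope.

\begin{theorem}\label{thm:gen}
The group $G$ is generated by the class transpositions and class reflections. Hence $G$ is generated by involutions, in particular by tame mappings. Likewise $G^+$ is generated by the class transpositions and class shifts, hence by its tame elements.
\end{theorem}

For a group $\Gamma$ let $\Gamma'$ denote the commutator subgroup, generated by all $[x,y]=xyx^{-1}y^{-1}$.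

\begin{theorem}\label{thm:normal}
We have $G/G'\cong\mathbb{Z}/2$ and $G^+/(G^+)'\cong\mathbb{Z}$. Both $G'$ and $(G^+)'$ are simple. Every nontrivial normal subgroup of $G$ contains $G'$, and every nontrivial normal subgroup of $G^+$ contains $(G^+)'$. In particular the normal subgroups of $G$ are exactly $1$, $G'$ and $G$.
\end{theorem}

\begin{theorem}\label{thm:bounded}
Every element of $G$ is a product of at most $7$ elements of finite order, and also of at most $9$ involutions. Every element of $G^+$ is a product of at most $7$ tame elements of $G^+$.
\end{theorem}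

We do not claim that $7$ and $9$ are optimal.

There is evidence for both answers to the question. The wild element $\sigma_0$ is a product of two class transpositions (Example~\ref{ex:wild}), so tame elements do generate wild ones. On the other hand, consider the permutation
\begin{equation}\label{eq:gamma}
\gamma\colon\quad 3j\mapsto 2j,\qquad 3j+1\mapsto 4j+1,\qquad 3j+2\mapsto 4j+3,
\end{equation}
which cuts $\mathbb{Z}$ into three thirds and reassembles them as one half and two quarters. Its slopes are $2/3$, $4/3$, $4/3$, so the prime $3$ occurs only in denominators, whereas a class transposition with slope $k/m$ on one class has slope $m/k$ on the other. One may suspect that counting threefold cuts against twofold cuts gives an invariant that the generators preserve and $\gamma$ does not. This suspicion fails for the following reason. The six classes modulo $6$ arise from $\mathbb{Z}$ by one twofold cut and two threefold cuts, and also by one threefold cut and three twofold cuts. Read as a relation, this says that one threefold cut is worth two twofold cuts. The proof of Theorem~\ref{thm:gen} consists in making this cancellation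 legitimate.

Theorem~\ref{thm:gen} is proved in Section~\ref{sec:split}. Theorem~\ref{thm:normal} (Sections \ref{sec:ab} and \ref{sec:normal}) uses it, and Theorem~\ref{thm:bounded} (Section~\ref{sec:bounded}) uses Theorem~\ref{thm:normal}. Maps are composed from right to left.

\section{Classes, coordinates and admissible maps}\label{sec:prelim}

A \emph{class} is a residue class $A=r(m)$, always written with $0\le r<m$. Its \emph{coordinate} is the bijection $\lambda_A\colon\mathbb{Z}\to A$, $j\mapsto r+jm$. For $k\ge1$ the classes modulo $km$ contained in $A$ are $A_i=(r+im)(km)$ for $0\le i<k$; they form the \emph{$k$-subdivision} of $A$, and $A_i$ consists of the points whose coordinate is congruent to $i$ modulo $k$. Since $0\le r+im<km$, the coordinates are related by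
\begin{equation}\label{eq:sub}
\lambda_{A_i}(\ell)=\lambda_A(i+k\ell)\qquad(\ell\in\mathbb{Z}).
\end{equation}
This formula is the reason for the normalization $0\le r<m$.

A map $f\colon A\to\mathbb{Z}$ is \emph{affine} if it is the restriction of $n\mapsto\alpha n+\beta$ with $\alpha,\beta\in\mathbb{Q}$, and $\alpha$ is its \emph{slope}. Taking a common denominator shows that this is the form used in the definition of rcwa mappings.

\begin{lemma}\label{lem:affine}
An affine map $f\colon A\to\mathbb{Z}$ with nonzero slope maps $A$, and every class contained in $A$, bijectively onto a class. The affine bijections $A\to B$ between two classes are exactly the maps $\lambda_B\circ(j\mapsto\varepsilon j+t)\circ\lambda_A^{-1}$ with $\varepsilon=\pm1$ and $t\in\mathbb{Z}$, and the slope is positive if and only if $\varepsilon=1$.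
\end{lemma}

\begin{proof}
Let $A=r(m)$ and let $\alpha\ne0$ be the slope. Then $f(r+jm)=f(r)+j\cdot\alpha m$, and $\alpha m=f(r+m)-f(r)$ is a nonzero integer. So $f(A)=f(r)+|\alpha|m\mathbb{Z}$ is a class, and the same argument applies to the restriction of $f$ to a class contained in $A$. If $f(A)=B=s(k)$, then $\alpha m=\varepsilon k$ with $\varepsilon=\pm1$ and $f(r)=s+tk$ with $t\in\mathbb{Z}$, so $f(r+jm)=s+(\varepsilon j+t)k$. Conversely this formula defines an affine bijection $A\to B$ of slope $\varepsilon k/m$.
\end{proof}

We say that such a map \emph{is $j\mapsto\varepsilon j+t$ in coordinates}. Composition and inversion can be carried out in coordinates. Let $\theta_{A,B}=\lambda_B\lambda_A^{-1}$ be the bijection that is the identity in coordinates. Then $\theta_{B,C}\theta_{A,B}=\theta_{A,C}$, and by \eqref{eq:sub} the map $\theta_{A,B}$ restricts to $\theta_{A_i,B_i}$ on the $k$-subdivisions. The class transposition $\tau_{A,B}$ is $\theta_{A,B}$ on $A$ and $\theta_{B,A}$ on $B$, while $\varsigma_A$ and $\nu_A$ are $j\mapsto-j$ and $j\mapsto j+1$ on $A$.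

The groups $G$ and $G^+$ are treated in parallel. Throughout, $\Gamma$ is one of them. A map from a class to $\mathbb{Z}$ is \emph{admissible} if it is affine with nonzero slope (case $\Gamma=G$), or affine with positive slope (case $\Gamma=G^+$).

A \emph{union} is a nonempty union of finitely many classes, and it is \emph{proper} if it is not $\mathbb{Z}$. A \emph{partition} of a union $V$ is a finite set of pairwise disjoint classes whose union is $V$; if $V$ is not mentioned, it is $\mathbb{Z}$. If $M$ is a common multiple of the moduli of the classes that make up $V$, then $V$ is a union of classes modulo $M$. So every union has a partition, and the complement of a proper union is a union. We write $U_k$ for the partition of $\mathbb{Z}$ into the $k$ classes modulo $k$. A bijection $f\colon V\to V'$ of unions is \emph{piecewise admissible} if it is admissible on every class of some partition $P$ of $V$. In that case $f(P)=\{f(A):A\in P\}$ is a partition of $V'$ by Lemma~\ref{lem:affine}.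

\begin{lemma}\label{lem:pa}
\begin{enumerate}
\item[(a)] Let $f\colon V\to V'$ be piecewise admissible and let $Q$ be a partition of $V'$. Then $V$ has a partition on whose classes $f$ is admissible and each of whose classes is mapped into a class of $Q$. Inverses and composites of piecewise admissible bijections are piecewise admissible.
\item[(b)] $\Gamma$ is the set of piecewise admissible bijections $\mathbb{Z}\to\mathbb{Z}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $f$ be admissible on the classes of $P$. By the Chinese remainder theorem the intersection of two classes is empty or a class. So the nonempty sets $f(A)\cap B$ with $A\in P$, $B\in Q$ are classes, and their images under the admissible maps $(f|_A)^{-1}$ are classes by Lemma~\ref{lem:affine}. These images form the required partition. For a composite $f'f$ take for $Q$ a partition on whose classes $f'$ is admissible. The inverse $f^{-1}$ is admissible on the classes of $f(P)$.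

(b) An element of $\Gamma$ of modulus $m$ is affine on the classes of $U_m$, with nonzero slopes because it is injective. Conversely, a bijection that is admissible on the classes of $P$ is admissible on every class modulo the least common multiple of the moduli in $P$.
\end{proof}

Let $H\le\Gamma$ be the subgroup generated by all class transpositions together with all class reflections if $\Gamma=G$, and together with all class shifts if $\Gamma=G^+$. Theorem~\ref{thm:gen} says that $H=\Gamma$. We first collect the elements that lie in $H$ for direct reasons. A permutation of a subset of $\mathbb{Z}$ is always extended to $\mathbb{Z}$ by the identity.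

\begin{lemma}\label{lem:local}
Every admissible permutation of a class $A$ lies in $H$. In $G$ we have
\begin{equation}\label{eq:shift}
\nu_A=\tau_{A_0,A_1}\,\varsigma_{A_0}\,\varsigma_{A_1}\,\varsigma_A,
\end{equation}
where $A_0,A_1$ is the $2$-subdivision of $A$.
\end{lemma}

\begin{proof}
For $\Gamma=G^+$ the admissible permutations of $A$ are the maps $j\mapsto j+t$ in coordinates, that is, the powers of $\nu_A$. For $\Gamma=G$ they are the maps $j\mapsto\pm j+t$, which are generated by $\nu_A$ and $\varsigma_A$, so it suffices to prove \eqref{eq:shift}. In the coordinate $j$ of $A$, formula \eqref{eq:sub} shows that $\varsigma_{A_0}$ maps $2i$ to $-2i$, that $\varsigma_{A_1}$ maps $2i+1$ to $-2i+1$, and that $\tau_{A_0,A_1}$ interchanges $2i$ and $2i+1$. Hence $\tau_{A_0,A_1}\varsigma_{A_0}\varsigma_{A_1}$ maps $2i\mapsto-2i\mapsto1-2i$ and $2i+1\mapsto-2i+1\mapsto-2i$. It is therefore $j\mapsto1-j$, and precomposing with $j\mapsto -j$ gives $j\mapsto 1+j$.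
\end{proof}

\begin{lemma}\label{lem:permute}
Let $\sigma\in\Gamma$ map each class of a partition $P$ admissibly onto a class of the same partition $P$. Then $\sigma$ is a product of class transpositions $\tau_{A,B}$ with $A,B\in P$ and admissible permutations of single classes of $P$. In particular $\sigma\in H$.
\end{lemma}

\begin{proof}
The symmetric group of the finite set $P$ is generated by transpositions, and $\tau_{A,B}$ induces the transposition of $A$ and $B$. So some product $\rho$ of such $\tau_{A,B}$ induces the same permutation of $P$ as $\sigma$. Then $\rho^{-1}\sigma$ maps each class of $P$ admissibly onto itself and is the product of its restrictions to these classes. The last assertion follows from Lemma~\ref{lem:local}.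
\end{proof}

\section{Splitting partitions}\label{sec:split}

\subsection*{From group elements to partitions}

A general element of $\Gamma$ maps a partition onto a different one. Lemma~\ref{lem:permute} implies that membership in $H$ depends only on the two partitions. To see this, let $|P|=|P'|$ and call $\sigma\in\Gamma$ a \emph{$(P,P')$-map} if it maps each class of $P$ admissibly onto a class of $P'$. By Lemma~\ref{lem:pa}(b) there is such a map for every bijection $P\to P'$ and every choice of admissible bijections between corresponding classes. If $\sigma,\sigma'$ are two $(P,P')$-maps, then $\sigma^{-1}\sigma'$ is a $(P,P)$-map and lies in $H$. Hence either all $(P,P')$-maps lie in $H$ or none does. Write $P\sim P'$ if $|P|=|P'|$ and the first case holds. This relation is reflexive by Lemma~\ref{lem:permute}, symmetric because inverses of $(P,P')$-maps are $(P',P)$-maps, and transitive by composition.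

\begin{proposition}\label{prop:equiv}
If $|P|=|P'|$, then $P\sim P'$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:gen} from Proposition~\ref{prop:equiv}]
Every $\sigma\in\Gamma$ is admissible on the classes of some partition $P$, so it is a $(P,\sigma(P))$-map. Since $P\sim\sigma(P)$, we get $\sigma\in H$.
\end{proof}

\subsection*{Two examples}

A \emph{$k$-splitting} of a partition $P$ is a partition obtained from $P$ by replacing one class by its $k$-subdivision. It has $|P|+k-1$ classes. The basic source of equivalences is a \emph{move}: if $A\ne B$ are classes of $P$, then $\tau_{A,B}$ maps $A_i$ onto $B_i$ and $B$ onto $A$, so it carries the $k$-splitting of $P$ at $A$ to the $k$-splitting of $P$ at $B$, and these two partitions are equivalent.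

\begin{example}\label{ex:wild}
The wild element $\sigma_0$ of \eqref{eq:wild} maps $P=\{0(2),1(4),3(4)\}$ to $P'=\{0(4),2(4),1(2)\}$. These are the $2$-splittings of $U_2$ at $1(2)$ and at $0(2)$, and the move between them is $\tau=\tau_{0(2),1(2)}$. The map $\tau\sigma_0$ permutes the classes of $P$:
\[
2j\mapsto4j\mapsto4j+1,\qquad 4j+1\mapsto2j+1\mapsto2j,\qquad 4j+3\mapsto4j+2\mapsto4j+3 .
\]
So $\tau\sigma_0=\tau_{0(2),1(4)}$, that is, $\sigma_0=\tau_{0(2),1(2)}\,\tau_{0(2),1(4)}$.
\end{example}

A move relocates a cut but does not change its kind. The next example shows how a threefold cut is traded for two twofold cuts. It differs from $\gamma$ in \eqref{eq:gamma} by having a spare class that offers room for moves.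

\begin{example}\label{ex:three}
Let $\pi$ be given by
\[
6j\mapsto8j+2,\qquad 6j+2\mapsto8j+6,\qquad 6j+4\mapsto2j+1,\qquad 2j+1\mapsto4j .
\]
It maps $X=\{0(6),2(6),4(6),1(2)\}$, which arises from $U_2$ by one $3$-splitting, to $Y=\{2(8),6(8),1(2),0(4)\}$, which arises from $U_2$ by two $2$-splittings. We are free to describe $\pi$ on a finer partition. Cut $1(2)$ in two and cut the half $3(4)$ in three. This turns $X$ into the partition $T_1$ below, and since $\pi$ maps $1(4)$, $3(12)$, $7(12)$, $11(12)$ onto $0(8)$, $4(24)$, $12(24)$, $20(24)$, it is a $(T_1,T_6)$-map. Each line of the table arises from the previous one by the move indicated.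
\[
\begin{array}{ll}
T_1=\{0(6),2(6),4(6),1(4),3(12),7(12),11(12)\} & \\
T_2=\{0(2),1(12),5(12),9(12),3(12),7(12),11(12)\} & \tau_{0(2),1(4)}\\
T_3=\{0(4),2(4),1(6),3(12),9(12),5(12),11(12)\} & \tau_{0(2),1(6)}\\
T_4=\{0(8),4(8),2(4),1(6),3(6),5(12),11(12)\} & \tau_{0(4),3(6)}\\
T_5=\{0(8),4(8),2(8),6(8),1(6),3(6),5(6)\} & \tau_{2(4),5(6)}\\
T_6=\{0(8),4(24),12(24),20(24),2(8),6(8),1(2)\} & \tau_{1(2),4(8)}
\end{array}
\]
The first move takes the threefold cut from $0(2)$ to $1(4)$. In $T_2$ the class $1(2)$ is cut into the six odd classes modulo $12$. We reached them as thirds of the halves $1(4)$ and $3(4)$, and we now read them as halves of the thirds $1(6)$, $3(6)$, $5(6)$. The next three moves take these three twofold cuts to the even numbers, and the last one takes the remaining threefold cut from $1(2)$ to $4(8)$. Thus $T_1\sim T_6$, and $\pi\in H$.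
\end{example}

The example has three ingredients: a cut may be moved, a map may be described on a finer partition, and a $6$-subdivision has two readings. The first two are the two directions of one lemma.

\subsection*{The splitting operators}

\begin{lemma}\label{lem:split}
Let $|P|=|P'|$, and let $P_1$ and $P_1'$ be $k$-splittings of $P$ and $P'$. Then $P\sim P'$ if and only if $P_1\sim P_1'$.
\end{lemma}

\begin{proof}
Let $A\in P$ and $A'\in P'$ be the classes that are subdivided. Choose a $(P,P')$-map $\sigma$ with $\sigma|_A=\theta_{A,A'}$. It maps $A_i$ admissibly onto $A'_i$, so it is also a $(P_1,P_1')$-map. Each of the statements $P\sim P'$ and $P_1\sim P_1'$ is equivalent to $\sigma\in H$.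
\end{proof}

Let $\mathcal{P}$ be the set of equivalence classes $[P]$ of partitions with $|P|\ge2$. By the forward direction of Lemma~\ref{lem:split}, the equivalence class of a $k$-splitting of $P$ depends only on $k$ and $[P]$, and not on the class of $P$ that is subdivided. This defines maps $s_k\colon\mathcal{P}\to\mathcal{P}$ for $k\ge1$.

\begin{lemma}\label{lem:ops}
The maps $s_k$ are injective and commute with each other, and $s_k=s_2^{\,k-1}$ for all $k\ge1$.
\end{lemma}

\begin{proof}
\emph{Injectivity.} If $s_k[P]=s_k[P']$, then $|P|+k-1=|P'|+k-1$, and the backward direction of Lemma~\ref{lem:split} gives $[P]=[P']$.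

\emph{Commutation.} Since $|P|\ge2$, there are classes $A\ne B$ in $P$. Replace $A$ by its $k$-subdivision and $B$ by its $l$-subdivision. The result does not depend on the order of the two steps, and it represents $s_ls_k[P]$ in one order and $s_ks_l[P]$ in the other.

\emph{The relation.} Let $A\in P$ have modulus $m$, and replace $A$ by the $2k$ classes modulo $2km$ that it contains. This can be done in one step. It can be done by passing to the two classes modulo $2m$ in $A$ and taking the $k$-subdivision of each. It can also be done by passing to the $k$ classes modulo $km$ in $A$ and taking the $2$-subdivision of each. Hence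
\[
s_k^{\,2}s_2=s_{2k}=s_2^{\,k}s_k .
\]
By commutation this reads $(s_2s_k)\,s_k=(s_2s_k)\,s_2^{\,k-1}$, and the injective map $s_2s_k$ cancels on the left.
\end{proof}

The condition $|P|\ge2$ is used only for commutation: the partition $\{\mathbb{Z}\}$ has no second class in which the other cut could be made independently.

\begin{proof}[Proof of Proposition~\ref{prop:equiv}]
Let $|P|=|P'|=n$. If $n=1$, then $P=P'=\{\mathbb{Z}\}$. Let $n\ge2$, and let $M$ be a common multiple of the moduli of all classes in $P$ and $P'$. If $P$ consists of classes with moduli $m_1,\dots,m_n$, then replacing the $i$th class by its $(M/m_i)$-subdivision for $i=1,\dots,n$ turns $P$ into $U_M$. Counting classes gives $n+\sum_i(M/m_i-1)=M$, so by Lemma~\ref{lem:ops}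
\[
[U_M]=s_{M/m_n}\cdots s_{M/m_1}[P]=s_2^{\,M-n}[P].
\]
The exponent depends only on $M$ and $n$, so also $[U_M]=s_2^{\,M-n}[P']$. Since $s_2$ is injective, $[P]=[P']$.
\end{proof}

This completes the proof of Theorem~\ref{thm:gen}. For the map $\gamma$ of \eqref{eq:gamma} one takes $P=U_3$, $P'=\{0(2),1(4),3(4)\}$ and $M=12$, and both sides satisfy $s_2^{\,9}[P]=[U_{12}]=s_2^{\,9}[P']$.

\section{The abelianization}\label{sec:ab}

With generators at hand, $\Gamma/\Gamma'$ is bounded from above by finding conjugacies and relations among them, and from below by constructing homomorphisms. The conjugacies come from the following flexibility of $\Gamma$. For a union $V$ let $\Gamma_V$ be the subgroup of elements \emph{supported on} $V$, that is, fixing every point outside $V$. Elements supported on disjoint sets commute, and $\sigma\Gamma_V\sigma^{-1}=\Gamma_{\sigma V}$ for $\sigma\in\Gamma$.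

\begin{lemma}\label{lem:flex}
Let $V,V'$ be unions.
\begin{enumerate}
\item[(a)] There is a piecewise admissible bijection $V\to V'$.
\item[(b)] If $V$ and $V'$ are proper, every piecewise admissible bijection $V\to V'$ extends to an element of $\Gamma$. In particular $V'=\sigma V$ for some $\sigma\in\Gamma$.
\item[(c)] $\Gamma_V\cong\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Replacing a class by its $2$-subdivision raises the size of a partition by one, so $V$ and $V'$ have partitions of equal size. Match their classes and use the maps $\theta$.

(b) The complements are unions; extend by a bijection between them as in (a).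

(c) Let $\psi\colon V\to\mathbb{Z}$ be as in (a). An element $x\in\Gamma_V$ maps $V$ onto $V$. If $M$ is a multiple of $\operatorname{mod}(x)$ such that $V$ is a union of classes modulo $M$, then $x$ is admissible on these classes, so $x|_V$ is piecewise admissible and $\psi\,x|_V\,\psi^{-1}\in\Gamma$ by Lemma~\ref{lem:pa}. The inverse homomorphism sends $y\in\Gamma$ to $\psi^{-1}y\psi$, extended by the identity.
\end{proof}

Properness is needed in (b): the bijection $n\mapsto2n$ from $\mathbb{Z}$ to $0(2)$ does not extend to a permutation of $\mathbb{Z}$.

\begin{lemma}\label{lem:upper}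
All class transpositions lie in $\Gamma'$. The class shifts $\nu_A$ with $A\ne\mathbb{Z}$ have a common image $y$ in $\Gamma/\Gamma'$, and $y$ generates $\Gamma/\Gamma'$. If $\Gamma=G$, then $2y=0$.
\end{lemma}

\begin{proof}
Write $\Gamma/\Gamma'$ additively; conjugate elements have the same image. Let $A,B$ and $A_*,B_*$ be pairs of disjoint classes with $A\cup B\ne\mathbb{Z}\ne A_*\cup B_*$. By Lemma~\ref{lem:flex}(b) some $\sigma\in\Gamma$ extends both $\theta_{A,A_*}$ and $\theta_{B,B_*}$. Then $\sigma\tau_{A,B}\sigma^{-1}$ is $\theta_{B,B_*}\theta_{A,B}\theta_{A_*,A}=\theta_{A_*,B_*}$ on $A_*$, is $\theta_{A,A_*}\theta_{B,A}\theta_{B_*,B}=\theta_{B_*,A_*}$ on $B_*$, and is the identity elsewhere, so it equals $\tau_{A_*,B_*}$. Thus all $\tau_{A,B}$ with $A\cup B\ne\mathbb{Z}$ have a common image $x$. For arbitrary disjoint $A,B$ the $2$-subdivisions give $\tau_{A,B}=\tau_{A_0,B_0}\tau_{A_1,B_1}$ with $A_i\cup B_i\ne\mathbb{Z}$, so $\tau_{A,B}$ has image $2x$. Taking $A\cup B\neq\mathbb{Z}$ gives $x=2x$. Hence $x=0$, and all class transpositions have image $0$.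

For classes $A,A_*\ne\mathbb{Z}$, an element of $\Gamma$ extending $\theta_{A,A_*}$ conjugates $\nu_A$ to $\nu_{A_*}$ and, if $\Gamma=G$, conjugates $\varsigma_A$ to $\varsigma_{A_*}$, because $\theta_{A,A_*}$ preserves coordinates. This defines $y$, and for $\Gamma=G$ a common image $z$ of all $\varsigma_A$ with $A\ne\mathbb{Z}$.

Let $\Gamma=G^+$. The product $\nu_{0(2)}\tau_{0(2),1(2)}$ maps $2i\mapsto2i+1$ and $2i+1\mapsto2i\mapsto2i+2$, so it equals $\nu_{\mathbb{Z}}$, and $\nu_{\mathbb{Z}}$ has image $y$. By Theorem~\ref{thm:gen}, $y$ generates $\Gamma/\Gamma'$.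

Let $\Gamma=G$. Then $2z=0$, and \eqref{eq:shift} with $A\ne\mathbb{Z}$ gives $y=3z=z$. The product $\varsigma_{0(2)}\nu_{1(2)}^{-1}\varsigma_{1(2)}$ maps $2i\mapsto-2i$ and $2i+1\mapsto-2i+1\mapsto-2i-1$, so it equals $\varsigma_{\mathbb{Z}}$, and $\varsigma_{\mathbb{Z}}$ has image $z-y+z=z$. By Theorem~\ref{thm:gen}, $z=y$ generates $\Gamma/\Gamma'$.
\end{proof}

It remains to show that $y$ has infinite order for $G^+$ and order $2$ for $G$. For $G^+$ we measure the net flow of points across the cut between $-1$ and $0$.

\begin{lemma}\label{lem:phi}
There is a homomorphism $\varphi\colon G^+\to\mathbb{Z}$ with $\varphi(\nu_A)=1$ for every class $A$.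
\end{lemma}

\begin{proof}
Let $N=\mathbb{Z}_{\ge0}$. For sets $X,Y\subseteq\mathbb{Z}$ with finite symmetric difference put
\[
d(X,Y)=|X\setminus Y|-|Y\setminus X|=\sum_{n\in\mathbb{Z}}\bigl(1_X(n)-1_Y(n)\bigr).
\]
The second expression shows $d(X,Z)=d(X,Y)+d(Y,Z)$, and $d(gX,gY)=d(X,Y)$ for every permutation $g$. Let $g\in G^+$ be admissible on the classes of $P$, and let $g|_A\colon A\to B$ be $j\mapsto j+t_A$ in coordinates. Because of the normalization $0\le r<m$, a point of a class lies in $N$ exactly if its coordinate is $\ge0$. So $N\cap B$ and $gN\cap B$ consist of the points with coordinate $\ge0$ and $\ge t_A$. Hence $N$ and $gN$ have finite symmetric difference, and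
\begin{equation}\label{eq:phi}
\varphi(g):=d(N,gN)=\sum_{A\in P}t_A .
\end{equation}
Further $\varphi(gh)=d(N,gN)+d(gN,ghN)=\varphi(g)+\varphi(h)$, and $\varphi(\nu_A)=1$ by \eqref{eq:phi}.
\end{proof}

For $g\in G$ with a negative slope, $gN$ and $N$ differ in infinitely many points and $d(N,gN)$ is undefined. The right side of \eqref{eq:phi} still makes sense, and Lemma~\ref{lem:upper} tells us how to adapt it: only the parity can survive, and a reflection $j\mapsto-j$ must count as much as a shift, since $z=y$. So for an affine bijection $f\colon A\to B$ that is $j\mapsto\varepsilon j+t$ in coordinates we put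
\[
c(f)=t+\delta(\varepsilon)\in\mathbb{Z}/2,\qquad \delta(1)=0,\quad\delta(-1)=1 .
\]
The sum of $c$ over a partition now has no partition-free description, so independence of the partition needs a proof.

\begin{lemma}\label{lem:c}
Let $f\colon A\to B$ and $g\colon B\to C$ be affine bijections of classes.
\begin{enumerate}
\item[(a)] $c(gf)=c(g)+c(f)$.
\item[(b)] For the $k$-subdivision of $A$ we have $c(f)=\sum_{i=0}^{k-1}c(f|_{A_i})$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $g$ is $j\mapsto\varepsilon j+t$ and $f$ is $j\mapsto\varepsilon'j+t'$, then $gf$ is $j\mapsto\varepsilon\varepsilon'j+(\varepsilon t'+t)$. Modulo $2$ we have $\varepsilon t'+t\equiv t+t'$ and $\delta(\varepsilon\varepsilon')\equiv\delta(\varepsilon)+\delta(\varepsilon')$.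

(b) The map $j\mapsto\varepsilon j+t$ permutes the residues modulo $k$, so $f(A_i)=B_{p(i)}$ for a permutation $p$ of $\{0,\dots,k-1\}$. Then $(gf)|_{A_i}=g|_{B_{p(i)}}\,f|_{A_i}$, and by (a) the formula holds for $gf$ if it holds for $g$ and $f$. Every $f$ is either $j\mapsto j+t$ in coordinates or the composite of such a map with the permutation $j\mapsto-1-j$ of $A$. We check these two kinds, using \eqref{eq:sub}.

For $j\mapsto j+t$ write $i+t=i'+kq_i$ with $0\le i'<k$. Then $i+k\ell\mapsto i'+k(\ell+q_i)$, so the restriction to $A_i$ is $\ell\mapsto\ell+q_i$ in coordinates. Since $i\mapsto i'$ permutes $\{0,\dots,k-1\}$, summing over $i$ gives $kt=k\sum_iq_i$, so $\sum_iq_i=t$.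

For $j\mapsto-1-j$ we have $i+k\ell\mapsto(k-1-i)+k(-1-\ell)$ with $0\le k-1-i<k$, so every restriction is $\ell\mapsto-1-\ell$ in coordinates. The value of $c$ on the map and on all its restrictions is $-1+1=0$.
\end{proof}

\begin{lemma}\label{lem:sgn}
There is a homomorphism $\operatorname{sgn}\colon G\to\mathbb{Z}/2$ with $\operatorname{sgn}(\nu_A)=\operatorname{sgn}(\varsigma_A)=1$ for every class $A$.
\end{lemma}

\begin{proof}
If $\sigma\in G$ is affine on the classes of $P$, put $\operatorname{sgn}(\sigma)=\sum_{A\in P}c(\sigma|_A)$. By Lemma~\ref{lem:c}(b) the sum does not change if $P$ is replaced by $U_M$ with $M$ a common multiple of the moduli in $P$. Any two partitions admit a common such $M$, so the sum does not depend on $P$. Given $\sigma,\sigma'$, Lemma~\ref{lem:pa}(a) provides $P$ such that $\sigma$ is affine on the classes of $P$ and $\sigma'$ is affine on the classes of $\sigma(P)$. Summing $c(\sigma'\sigma|_A)=c(\sigma'|_{\sigma A})+c(\sigma|_A)$ over $A\in P$ gives $\operatorname{sgn}(\sigma'\sigma)=\operatorname{sgn}(\sigma')+\operatorname{sgn}(\sigma)$. For $\nu_A$ and $\varsigma_A$ with $A=r(m)$ take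 $P=U_m$; only $A$ contributes, with $1+0$ and $0+1$.
\end{proof}

Let $\chi=\operatorname{sgn}$ and $Z=\mathbb{Z}/2$ if $\Gamma=G$, and let $\chi=\varphi$ and $Z=\mathbb{Z}$ if $\Gamma=G^+$.

\begin{proposition}\label{prop:ab}
The homomorphism $\chi\colon\Gamma\to Z$ is surjective with kernel $\Gamma'$.
\end{proposition}

\begin{proof}
Since $Z$ is abelian, $\chi$ induces a homomorphism $\Gamma/\Gamma'\to Z$, which sends the generator $y$ to $1$ and is therefore onto. If $ky$ lies in its kernel, then $k=0$ in $Z$. For $G^+$ this means $k=0$. For $G$ it means that $k$ is even, and then $ky=0$ by Lemma~\ref{lem:upper}.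
\end{proof}

\section{Normal subgroups}\label{sec:normal}

The plan is as follows. A nontrivial element $g$ of a normal subgroup $K$ moves some class $A$ off itself, and a commutator identity then places $\Gamma_A'=(\Gamma_A)'$ inside $K$. Conjugation spreads this to $\Gamma_V'$ for all proper unions $V$, and these subgroups generate $\Gamma'$. We begin with the last point.

\begin{lemma}\label{lem:L}
$\Gamma'$ is generated by the subgroups $\Gamma_V'$, where $V$ runs over the proper unions.
\end{lemma}

\begin{proof}
Let $L\le\Gamma'$ be the subgroup generated by the $\Gamma_V'$. It is normal in $\Gamma$, because $\sigma\Gamma_V'\sigma^{-1}=\Gamma_{\sigma V}'$ and $\sigma V$ is a proper union. We must show that $\Gamma/L$ is abelian, and for this we need generators of $\Gamma$ any two of which lie in a common $\Gamma_V$ with $V$ proper. The generators of Theorem~\ref{thm:gen} may have large supports, so we break them up.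

Call an element of $\Gamma$ \emph{small} if it is supported on a union of at most two classes of modulus $\ge5$. With $5$-subdivisions, $\tau_{A,B}=\prod_{i=0}^4\tau_{A_i,B_i}$ is a product of small elements. For $A=r(m)$, the maps $\nu_A$ and $\varsigma_A$ permute the classes of $U_{5m}$ affinely, so the one that is among the generators of $\Gamma$ is a product of small elements by Lemma~\ref{lem:permute}. Hence small elements generate $\Gamma$. Four classes of modulus $\ge5$ do not cover $\mathbb{Z}$: if $M$ is a common multiple of their moduli, each of them contains at most $M/5$ of the numbers $0,\dots,M-1$. So any two small elements lie in $\Gamma_V$ for a proper union $V$, and their commutator lies in $L$. Thus $\Gamma/L$ is generated by pairwise commuting elements.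
\end{proof}

\begin{lemma}\label{lem:displace}
Let $1\ne g\in\Gamma$. There are classes $A$ and $C$ such that $g$ is admissible on $A$ and the classes $A$, $gA$, $C$ are pairwise disjoint.
\end{lemma}

\begin{proof}
Choose $n$ with $g(n)\ne n$. Let $m=\operatorname{mod}(g)$, and let $a/c$ with integers $a\neq 0$, $c>0$ be the slope of $g$ on $n+m\mathbb{Z}$. Choose an integer $q\ge3$ that does not divide $g(n)-n$, and put $M=mcq$ and $A=n+M\mathbb{Z}$. Then $g$ is admissible on $A$, and $gA=g(n)+amq\mathbb{Z}$. So $A\subseteq n+q\mathbb{Z}$ and $gA\subseteq g(n)+q\mathbb{Z}$, which are different classes modulo $q$. Let $C$ be a third class modulo $q$.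
\end{proof}

\begin{lemma}\label{lem:comm}
Let $W$ be a union and let $g\in\Gamma$ satisfy $gW\cap W=\emptyset$. Then $[[a,g],b]=[a,b]$ for all $a,b\in\Gamma_W$.
\end{lemma}

\begin{proof}
We have $[a,g]=au$ with $u=ga^{-1}g^{-1}\in\Gamma_{gW}$, and $u$ commutes with $a$ and $b$. So $[au,b]=aubu^{-1}a^{-1}b^{-1}=[a,b]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:normal}]
The abelianizations are given by Proposition~\ref{prop:ab}.

\emph{Every normal subgroup $K\ne1$ of $\Gamma$ contains $\Gamma'$.} Take $1\ne g\in K$ and $A$ as in Lemma~\ref{lem:displace}. For $a,b\in\Gamma_A$ we have $[a,g]\in K$, hence $[a,b]=[[a,g],b]\in K$ by Lemma~\ref{lem:comm}. So $\Gamma_A'\le K$. Every proper union is $V=\sigma A$ with $\sigma\in\Gamma$ by Lemma~\ref{lem:flex}(b), so $\Gamma_V'=\sigma\Gamma_A'\sigma^{-1}\le K$, and $\Gamma'\le K$ by Lemma~\ref{lem:L}. For $\Gamma=G$ the index of $G'$ is $2$, so $K$ is $G'$ or $G$.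

\emph{$\Gamma'$ is perfect, that is, $\Gamma''=\Gamma'$.} By Lemma~\ref{lem:upper}, $\Gamma'$ contains $\tau_{0(3),1(3)}$ and $\tau_{1(3),2(3)}$, which do not commute. So $\Gamma''=(\Gamma')'$ is nontrivial. It is normal in $\Gamma$, since conjugation by an element of $\Gamma$ is an automorphism of $\Gamma'$. By the previous step $\Gamma''\ge\Gamma'$.

\emph{$\Gamma'$ is simple.} Let $K\ne1$ be normal in $\Gamma'$. We repeat the first step, but now commutators and conjugations are allowed only with elements of $\Gamma'$. Take $1\ne g\in K$ and $A$ as in Lemma~\ref{lem:displace}. For $a,b\in\Gamma_A'\le\Gamma'$ we get $[a,b]=[[a,g],b]\in K$, so $K\ge\Gamma_A''$. Since $\Gamma_A\cong\Gamma$ and $\Gamma'$ is perfect, $\Gamma_A''=\Gamma_A'$. For a proper union $V$ choose $\sigma\in\Gamma$ with $\sigma A=V$. Since $\chi(\nu_A)=1$ generates $Z$, there is an $i$ with $\sigma_1=\sigma\nu_A^{\,i}\in\ker\chi=\Gamma'$, and still $\sigma_1A=V$. Hence $\Gamma_V'=\sigma_1\Gamma_A'\sigma_1^{-1}\le K$, and $K=\Gamma'$ by Lemma~\ref{lem:L}.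
\end{proof}

\section{Factorizations of bounded length}\label{sec:bounded}

Up to one tame factor, an element of $\Gamma$ lies in $\Gamma'$ and is a product of commutators, but their number $n$ is not bounded in advance. Commutators with pairwise disjoint supports, however, multiply to a single commutator. So we want to move the $n$ commutators to $n$ disjoint places at the cost of a bounded number of factors. This needs free space. We first arrange that the element is the identity on a class $A$, and then use subsets of $A$ as the places.

If $W,W'$ are disjoint unions and $f\colon W\to W'$ is a piecewise admissible bijection, the \emph{swap} of $f$ is the involution in $\Gamma$ that equals $f$ on $W$, $f^{-1}$ on $W'$, and the identity elsewhere.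

\begin{lemma}\label{lem:reduce}
Let $1\ne\sigma\in\Gamma$. Then $\sigma=\omega h$, where $h\in\Gamma_V'$ for the complement $V$ of some class $A\ne\mathbb{Z}$, and where $\omega\in\Gamma$ is an involution if $\Gamma=G$ and is tame if $\Gamma=G^+$.
\end{lemma}

\begin{proof}
Choose $A$ and $C$ for $\sigma$ as in Lemma~\ref{lem:displace}, and let $\rho$ be the swap of $\sigma|_A\colon A\to\sigma A$. Then $\rho\sigma$ is the identity on $A$. The class $C$ serves to correct the value of $\chi$. Choose $\kappa\in\{1,\varsigma_C\}$ if $\Gamma=G$, and $\kappa$ a power of $\nu_C$ if $\Gamma=G^+$, such that $h=\kappa\rho\sigma$ satisfies $\chi(h)=0$. As $C\cap A=\emptyset$, the element $h$ is still the identity on $A$, so $h\in\Gamma_V$ with $V=\mathbb{Z}\setminus A$.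

Put $\omega=(\kappa\rho)^{-1}$. The elements $\kappa$ and $\rho$ have disjoint supports and commute. If $\Gamma=G$, then $\kappa^2=\rho^2=1$ and $\omega$ is an involution. If $\Gamma=G^+$, then $(\kappa\rho)^i=\kappa^i\rho^i$ is affine on each of $A$, $\sigma A$, $C$ and the identity elsewhere, so its modulus is at most the least common multiple of the moduli of these three classes, for every $i\in\mathbb{Z}$.

It remains to see that $h$ lies in $\Gamma_V'$ and not merely in $\Gamma_V\cap\Gamma'$. The restriction of $\chi$ to $\Gamma_V$ is onto $Z$, since $\nu_C\in\Gamma_V$ and $\chi(\nu_C)=1$. It induces a surjection $\Gamma_V/\Gamma_V'\to Z$, and $\Gamma_V/\Gamma_V'\cong\Gamma/\Gamma'\cong Z$ by Lemma~\ref{lem:flex}(c) and Proposition~\ref{prop:ab}. A surjective endomorphism of $\mathbb{Z}/2$ or of $\mathbb{Z}$ is injective, so the kernel of $\chi$ on $\Gamma_V$ is $\Gamma_V'$.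
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
The identity is the empty product. Let $\sigma\neq 1$ and write $\sigma=\omega h$ as in Lemma~\ref{lem:reduce}. The inverse of a commutator is a commutator, so $h=h_1\cdots h_n$ with $h_i=[a_i,b_i]$, $a_i,b_i\in\Gamma_V$, and we may assume $n\ge1$.

\emph{Copies of $V$.} Put $V_0=V$ and $\psi_0=\mathrm{id}_V$. Let $V_1,\dots,V_n$ be the $n$ classes of the $n$-subdivision of $A$, and choose piecewise admissible bijections $\psi_i\colon V\to V_i$ by Lemma~\ref{lem:flex}(a). The sets $V_0,\dots,V_n$ are disjoint and cover $\mathbb{Z}$. Read indices modulo $n+1$, and let $g\in\Gamma$ be $\psi_{i+1}\psi_i^{-1}$ on $V_i$. Then $g^k$ is $\psi_{i+k}\psi_i^{-1}$ on $V_i$, so $g^{n+1}=1$ and $g^iV=V_i$. For $u_0,\dots,u_n\in\Gamma_V$ put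
\[
\langle u_0,\dots,u_n\rangle=\prod_{i=0}^ng^iu_ig^{-i}.
\]
The $i$th factor is supported on $V_i$, so the factors commute and such tuples multiply coordinatewise. Since $g^{n+1}=1$, conjugation by $g$ shifts the entries cyclically:
\[
g\langle u_0,\dots,u_n\rangle g^{-1}=\langle u_n,u_0,\dots,u_{n-1}\rangle .
\]

\emph{Spreading out the commutators.} We want to compare $h=\langle h,1,\dots,1\rangle$ with $\langle1,h_1,\dots,h_n\rangle$. The case $n=2$ shows how. For $F=\langle h_1h_2,h_2,1\rangle$ we have $gF^{-1}g^{-1}=\langle1,(h_1h_2)^{-1},h_2^{-1}\rangle$, so $[F,g]=\langle h_1h_2,h_1^{-1},h_2^{-1}\rangle$. In general let $x_i=h_{i+1}\cdots h_n$ for $0\le i\le n$, so that $x_0=h$, $x_n=1$ and $x_{i-1}=h_ix_i$, and let $F=\langle x_0,\dots,x_n\rangle$. Since $x_ix_{i-1}^{-1}=x_ix_i^{-1}h_i^{-1}=h_i^{-1}$ for $1\le i\le n$,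
\[
[F,g]=F\cdot gF^{-1}g^{-1}=\langle x_0x_n^{-1},x_1x_0^{-1},\dots,x_nx_{n-1}^{-1}\rangle=\langle h,h_1^{-1},\dots,h_n^{-1}\rangle .
\]
With $X=\langle1,a_1,\dots,a_n\rangle$ and $Y=\langle1,b_1,\dots,b_n\rangle$ we have $[X,Y]=\langle1,h_1,\dots,h_n\rangle$, and therefore
\[
h=[F,g]\,[X,Y].
\]

\emph{The first commutator.} We have $[F,g]=(FgF^{-1})\,g^{-1}$, a product of two elements of finite order. To obtain involutions, write the rotation $i\mapsto i+1$ of $\mathbb{Z}/(n+1)$ as $i\mapsto-i$ followed by $i\mapsto1-i$. Let $s,s'\in\Gamma$ be $\psi_{1-i}\psi_i^{-1}$ and $\psi_{-i}\psi_i^{-1}$ on $V_i$. Then $s^2=s'^2=1$, and $ss'$ is $\psi_{1+i}\psi_{-i}^{-1}\psi_{-i}\psi_i^{-1}=\psi_{i+1}\psi_i^{-1}$ on $V_i$, so $g=ss'$ and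
\[
[F,g]=(FsF^{-1})(Fs'F^{-1})\,s'\,s
\]
is a product of four elements of order at most $2$.

\emph{The second commutator.} Nothing is known about the orders of $X$ and $Y$, but both are supported on $A$, and Lemma~\ref{lem:comm} lets us insert an involution. Let $t\in\Gamma$ be the swap of a piecewise admissible bijection $A\to V$. Then $tA\cap A=\emptyset$, so $[X,Y]=[[X,t],Y]$. From $[X,t]=XtX^{-1}t$ and $[X,t]^{-1}=tXtX^{-1}$ we get
\[
[X,Y]=XtX^{-1}t\cdot Y\cdot tXtX^{-1}\cdot Y^{-1}=(XtX^{-1})\cdot t\cdot(YtY^{-1})\cdot(YXtX^{-1}Y^{-1}),
\]
a product of four involutions.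

\emph{Counting.} We have $\sigma=\omega\,[F,g]\,[X,Y]$. If $\Gamma=G$, this exhibits $\sigma$ as a product of $1+2+4=7$ elements of finite order, and, after omitting trivial factors, of at most $1+4+4=9$ involutions. If $\Gamma=G^+$, all factors lie in $G^+$, the factor $\omega$ is tame and the other six have finite order, so $\sigma$ is a product of $7$ tame elements of $G^+$.
\end{proof}

\begin{remark}
In the statement for $G^+$, ``tame'' cannot be replaced by ``of finite order''. The homomorphism $\varphi\colon G^+\to\mathbb{Z}$ vanishes on elements of finite order, and $\varphi(\nu_A)=1$, so a class shift is not a product of elements of finite order of $G^+$.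
\end{remark}

\begin{thebibliography}{9}

\bibitem{rcwa}
\emph{Residue Class-Wise Affine Groups}, \texttt{https://github.com/ThomasBreuer/rcwa}.

\end{thebibliography}
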